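\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{Valuations on superrosy fields}

\begin{abstract}
Let $K$ be an infinite superrosy field, possibly with extra structure, and let $v$ be any non-trivial valuation on $K$, not assumed to be definable. We prove that the value group of $v$ is divisible, that its residue field is algebraically closed or real closed, and that the henselization of $(K,v)$ is algebraically closed or real closed. This proves a conjecture on superrosy fields with NIP (with ``real'' read as ``real closed''), without using NIP. The method is to turn a suitable definable subgroup, additive or multiplicative, of a finite extension of $K$ that is merely open for a valuation into a definable additive subgroup that is both open and bounded; such a subgroup generates descending chains that superrosiness forbids.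
\end{abstract}

\section{Introduction}

\subsection{The question}

Throughout, $K$ is an infinite field with a fixed first-order structure expanding the language of rings. We call $K$ \emph{superrosy} if the complete theory of this structure is superrosy. The definition is recalled in Section~\ref{sec:chains}. It says that a certain rank, which counts how often a type can be extended in a dependent way, always takes ordinal values. For groups this has a concrete consequence: in a sufficiently saturated model there is no infinite descending chain of definable groups in which every group has infinite index in the preceding one.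

Two classes of superrosy fields are the algebraically closed fields and the real closed fields, in the ring language \cite{Onshuus}. Let us see what valuations on them look like. If $K$ is algebraically closed, then so is the residue field of any valuation on $K$ (lift a monic polynomial and reduce a root), and the value group is divisible because every element has $q$-th roots. If $K$ is real closed, then $K(\sqrt{-1})$ is algebraically closed, hence so is its residue field, which is a finite extension of that of $K$. By the Artin--Schreier theorem the residue field of $K$ is then algebraically closed or real closed. The value group is again divisible, because for each element $x$ either $x$ or $-x$ has $q$-th roots. Both outcomes occur for real closed fields. A non-trivial valuation with convex valuation ring has an ordered residue field, which therefore is real closed. The field of real algebraic numbers with an extension of the $p$-adic valuation has residue field of characteristic $p$, which therefore is algebraically closed.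

A theory has \emph{NIP} if there is no formula $\varphi(x,y)$ with sequences $(a_j)_{j\in\omega}$ and $(b_s)_{s\subseteq\omega}$ such that $\varphi(a_j,b_s)$ holds exactly when $j\in s$. Conjecture~(K) of \cite{Source} asserts the following. \emph{If $K$ is an infinite superrosy field with NIP, then the residue field of every non-trivial valuation on $K$ is either real or algebraically closed.} The valuation is arbitrary: it need not be part of the structure, nor definable in it. We read ``real'' as ``real closed''. This reading matches the alternative ``algebraically closed'', and it is stronger than the reading ``formally real'', since a real closed field is formally real. We prove the conjecture in this form, and NIP turns out not to be needed.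

\begin{theorem}\label{thm:A}
Let $K$ be an infinite superrosy field and let $v$ be a non-trivial valuation on $K$. Then the value group of $v$ is divisible, and the residue field of $v$ is algebraically closed or real closed.
\end{theorem}

\begin{theorem}\label{thm:B}
Under the same hypotheses, the henselization of $(K,v)$ is algebraically closed or real closed.
\end{theorem}

\begin{corollary}\label{cor:C}
A field $K$ admitting a non-trivial henselian valuation has superrosy theory in the ring language if and only if $K$ is algebraically closed or real closed. More generally, if some expansion of such a field is superrosy, then the field is algebraically closed or real closed.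
\end{corollary}

\subsection{The idea}

If the valuation ring $B$ of $v$ were definable in $K$, a contradiction would be quick: $B$ is an additive subgroup that is both open and bounded for $v$, and its multiples $a^jB$ form descending chains of large index. So $v$ is not definable, its residue field is not an object of the theory, and one cannot argue with its rank.

Superrosiness does imply that all groups of $n$-th powers $(K^\times)^n$ have finite index in $K^\times$. This alone does not decide the question: it also holds for the field $\mathbb{Q}_p$, where $(\mathbb{Q}_p^\times)^n$ contains the group generated by $p^n$ and $1+pn^2\mathbb{Z}_p$ (Hensel), which has finite index. Its use is indirect. A group such as $S=(K^\times)^q(1+\mathfrak m_v)$ is described through the external valuation $v$, but it contains $(K^\times)^q$ with finite index, so it is a finite union of cosets of $(K^\times)^q$ and hence definable. Thus $v$ leaves definable traces. They are open for $v$ but not bounded. The point of the paper is that such a trace $S$, provided that $S\cup-S$ is not all of $K^\times$, can be converted into an additive one that is open \emph{and} bounded. Here is an instance that can be computed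 by hand.

\begin{example}\label{ex:F5}
Let $L=\mathbb{F}_5((t))$, with valuation ring $O=\mathbb{F}_5[[t]]$ and maximal ideal $\mathfrak m=tO$. A nonzero series is a square exactly when its order is even and its leading coefficient is a square in $\mathbb{F}_5^\times$, that is, $1$ or $4$. Let $S=(L^\times)^2$, an open definable subgroup, and let $c=2$. Since $-1=4$ is a square and $2$ is not, neither $c$ nor $-c$ is in $S$. Put
\[
X=\{x\in L:\ x^2-2\notin S\}.
\]
If $x\notin O$, then $x^2-2=x^2(1-2x^{-2})$ is a square, so $x\notin X$. If $x\in O$, then $x^2-2$ has residue $\bar x^2-2\neq0$, because $2$ is not a square in $\mathbb{F}_5$. So only $\bar x$ matters: for $\bar x=0,\pm1,\pm2$ the residue $\bar x^2-2$ is $3,4,2$, respectively. Hence $X=\{x\in O:\bar x\in\{0,2,3\}\}$. This set is non-empty, bounded, and invariant under translation by $\mathfrak m$. Its stabilizer $B=\{h\in L: h+X=X\}$ is definable, additive, contains $\mathfrak m$, and is contained in $O$. Since $\mathbb{F}_5$ has no proper non-trivial subgroup and $\{0,2,3\}\ne\mathbb{F}_5$, in fact $B=\mathfrak m$.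

So $\mathfrak m$ is definable. For $a=t^m$ the chain $B\supseteq aB\supseteq a^2B\supseteq\cdots$ has all successive indices $5^m$. These are finite, but $m$ is arbitrary, so compactness produces in a saturated model an element $a$ for which all the indices are infinite. Hence $\mathbb{F}_5((t))$ is not superrosy.
\end{example}

In the general case the definable group $S$ is only assumed to be open and to contain all $n$-th powers, and $c$ is chosen with $c,-c\notin S$. Three things happened in the example, and each must be arranged: $x^n-c$ lies in $S$ for large $x$, so $X$ is bounded; $-c\notin S$, so $0\in X$; and $c\notin S$ keeps $x^n$ away from $c$, so that a small change of $x$ does not change the coset of $x^n-c$. This is Proposition~\ref{prop:key}(b). Part~(a) is a similar statement for additive groups, needed in characteristic $p$. Section~\ref{sec:residue} derives Theorem~\ref{thm:A} from it. For Theorem~\ref{thm:B} in Section~\ref{sec:hensel} one more ingredient is needed: the finite extensions of $K(\sqrt{-1})$ are dense in their henselizations.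

\subsection{Conventions}

We write $K\prec\mathcal C$ with $\mathcal C$ a monster model of the theory of $K$: all sets called small, in particular $K$, have size below the degree of saturation and homogeneity of $\mathcal C$. ``Definable'' means definable with parameters, possibly in $\mathcal C^{\mathrm{eq}}$. A finite extension $L$ of $K$ of degree $d$ is identified with $K^d$ by a basis. Its field operations are then definable, using the structure constants as parameters, and $L(\mathcal C)$ denotes the field $\mathcal C^d$ defined by the same formulas. A subset of $L$ is called definable if it is definable in the structure $K$ with parameters from $K$ (or $K^{\mathrm{eq}}$). For such a set $B$, we write $B(\mathcal C)\subseteq L(\mathcal C)$ for the set that the same formula defines in $\mathcal C$. Valuations live on $L$ only and are never extended to $L(\mathcal C)$.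

Valuations are written additively. For a valuation $w$ on $L$ we denote by $O_w$, $\mathfrak m_w$, $\Gamma_w=w(L^\times)$ and $Lw$ its valuation ring, maximal ideal, value group and residue field, and by $\bar a\in Lw$ the residue of $a\in O_w$. The valuation is trivial if $\Gamma_w=0$. We use freely that valuations extend to algebraic field extensions. For such an extension the new value group is torsion modulo the old one, the new residue field is algebraic over the old one, and the degree of a finite extension bounds that of the residue fields.

For a non-trivial valuation $w$ on $L$, a set $X\subseteq L$ is \emph{$w$-bounded} if $X\subseteq bO_w$ for some $b\in L^\times$. A subgroup of the additive group $L$ is \emph{$w$-open} if it contains $dO_w$ for some $d\in L^\times$. A subgroup of $L^\times$ is \emph{$w$-open} if it contains $1+eO_w$ for some nonzero $e\in\mathfrak m_w$.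

Finally, $(L^\times)^n$ is the group of $n$-th powers in $L^\times$, $\zeta_q$ is a primitive $q$-th root of unity, $i$ is a root of $X^2+1$ in an algebraic closure of $K$, and $\wp(x)=x^p-x$ on a field of prime characteristic $p$.

\section{Superrosiness and descending chains}\label{sec:chains}

We recall the definitions. A complete theory $T$ with monster model $\mathcal C$ is \emph{rosy} if there is a ternary independence relation on small subsets of $\mathcal C^{\mathrm{eq}}$ satisfying all the basic properties of forking independence in simple theories except the independence theorem. In that case there is a strongest such relation, \emph{thorn-independence}, written $A\downarrow^{\text{\th}}_C B$. We use only these properties: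
\begin{itemize}
\item symmetry in $A$ and $B$, and monotonicity: both sides may be replaced by subsets;
\item base monotonicity: if $C\subseteq D\subseteq B$ and $A\downarrow^{\text{\th}}_C B$, then $A\downarrow^{\text{\th}}_D B$;
\item invariance under algebraic closure: if $A\downarrow^{\text{\th}}_C B$, then $\mathrm{acl}^{\mathrm{eq}}(AC)\downarrow^{\text{\th}}_C \mathrm{acl}^{\mathrm{eq}}(BC)$;
\item if $b\downarrow^{\text{\th}}_C b$, then $b\in\mathrm{acl}^{\mathrm{eq}}(C)$.
\end{itemize}
The rank $U^{\text{\th}}$ assigns to each complete type an ordinal or $\infty$. One always has $U^{\text{\th}}(a/A)\ge0$. Next, $U^{\text{\th}}(a/A)\ge\alpha+1$ iff there is $B\supseteq A$ with $U^{\text{\th}}(a/B)\ge\alpha$ and $a\not\downarrow^{\text{\th}}_A B$. For limit $\lambda$, $U^{\text{\th}}(a/A)\ge\lambda$ iff $U^{\text{\th}}(a/A)\ge\alpha$ for all $\alpha<\lambda$. A rosy theory $T$ is \emph{superrosy} if $U^{\text{\th}}(a)=U^{\text{\th}}(a/\emptyset)$ is an ordinal for every $a\in\mathcal C^{\mathrm{eq}}$.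

The following lemma is the only place where superrosiness is used.

\begin{lemma}\label{lem:chain}
Let $G_0\supseteq G_1\supseteq\cdots$ be a descending chain of groups in $\mathcal C$, definable over a small set $A$. If all indices $[G_j:G_{j+1}]$ are infinite, then $T$ is not superrosy.
\end{lemma}

\begin{proof}
The idea is to choose a descending sequence of cosets, each generic enough in the previous one that learning it is a dependent extension. We may assume that $T$ is rosy.

First, $U^{\text{\th}}(a/B)\le U^{\text{\th}}(a/A')$ whenever $A'\subseteq B$. We show by induction on $\alpha$ that $U^{\text{\th}}(a/B)\ge\alpha$ implies $U^{\text{\th}}(a/A')\ge\alpha$. Only the step to $\alpha+1$ needs an argument. Take $C\supseteq B$ with $U^{\text{\th}}(a/C)\ge\alpha$ and $a\not\downarrow^{\text{\th}}_B C$. By base monotonicity $a\not\downarrow^{\text{\th}}_{A'}C$, so $C$ witnesses $U^{\text{\th}}(a/A')\ge\alpha+1$.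

Let $D_0=G_0$, with code $b_0\in\mathcal C^{\mathrm{eq}}$. Given a left coset $D_j$ of $G_j$ with code $b_j$, the set of codes of left cosets of $G_{j+1}$ contained in $D_j$ is infinite and definable over $Ab_j$. By saturation it has an element $b_{j+1}\notin\mathrm{acl}^{\mathrm{eq}}(Ab_j)$. Let $D_{j+1}\subseteq D_j$ be the coset with this code. By saturation there is $x\in\bigcap_jD_j$.

Put $B_j=A\cup\{b_0,\dots,b_j\}$. For $k\le j$ we have $D_k=D_jG_k$, so $b_k\in\mathrm{dcl}^{\mathrm{eq}}(Ab_j)$. Hence $b_{j+1}\notin\mathrm{acl}^{\mathrm{eq}}(B_j)$. On the other hand $D_{j+1}=xG_{j+1}$, so $b_{j+1}\in\mathrm{dcl}^{\mathrm{eq}}(Ax)$. If $x\downarrow^{\text{\th}}_{B_j}B_{j+1}$ held, then $\mathrm{acl}^{\mathrm{eq}}(B_jx)\downarrow^{\text{\th}}_{B_j}b_{j+1}$, so $b_{j+1}\downarrow^{\text{\th}}_{B_j}b_{j+1}$ and $b_{j+1}\in\mathrm{acl}^{\mathrm{eq}}(B_j)$, a contradiction. Thus $x\not\downarrow^{\text{\th}}_{B_j}B_{j+1}$ for every $j$.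

If $T$ were superrosy, all $U^{\text{\th}}(x/B_j)\le U^{\text{\th}}(x)$ would be ordinals, and the definition of the rank would give $U^{\text{\th}}(x/B_j)\ge U^{\text{\th}}(x/B_{j+1})+1$ for all $j$. This is an infinite strictly decreasing sequence of ordinals, which is impossible.
\end{proof}

\section{Open definable subgroups}\label{sec:open}

From now on $K$ is infinite and superrosy, and $L$ denotes a finite extension of $K$. First we see which subgroups are automatically definable.

\begin{lemma}\label{lem:index}
For all $n\ge1$ the index $[L^\times:(L^\times)^n]$ is finite. If $\operatorname{char}K=p>0$, then $[L:\wp(L)]$ is finite. Consequently every subgroup of $L^\times$ containing $(L^\times)^n$ for some $n\ge 1$, and every subgroup of $L$ containing $\wp(L)$, is definable.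
\end{lemma}

\begin{proof}
Let $\varphi$ be a definable endomorphism with finite kernel of a definable abelian group $G$, and suppose that $[G:\varphi(G)]$ is infinite. Then $\varphi^j$ induces an isomorphism
\[
G/(\varphi(G)\ker\varphi^j)\;\cong\;\varphi^j(G)/\varphi^{j+1}(G).
\]
Since $\ker\varphi^j$ is finite, $\varphi(G)$ has finite index in $\varphi(G)\ker\varphi^j$, and so the left side is infinite. Thus $G\supseteq\varphi(G)\supseteq\varphi^2(G)\supseteq\cdots$ has infinite successive indices. The same holds for the groups defined in $\mathcal C$ by the same formulas, and this contradicts Lemma~\ref{lem:chain}. Apply this to $x\mapsto x^n$ on $L^\times$, whose kernel has at most $n$ elements, and to $\wp$ on $L$, whose kernel is $\mathbb{F}_p$. Finally, a subgroup containing a definable subgroup of finite index is a finite union of its cosets.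
\end{proof}

Next we see what superrosiness forbids.

\begin{lemma}\label{lem:bounded}
Let $w$ be a non-trivial valuation on $L$.
\begin{enumerate}
\item[(a)] No definable additive subgroup $B$ of $L$ is both $w$-open and $w$-bounded.
\item[(b)] There are no $\rho\in\Gamma_w$ and no non-empty definable $w$-bounded set $X\subseteq L$ such that $X+V\subseteq X$ for $V=\{y\in L:w(y)\ge\rho\}$.
\end{enumerate}
\end{lemma}

In particular, by (a), no non-trivial valuation ring of $L$ is definable.

\begin{proof}
(a) Suppose $dO_w\subseteq B\subseteq bO_w$ with $d,b\in L^\times$. Fix $g\in L^\times$ with $w(g)>0$. For $m\ge1$ put $a_m=(d/b)g^m$. Then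
\[
a_mB\subseteq dg^mO_w\subsetneq dg^{m-1}O_w\subsetneq\cdots\subsetneq dO_w\subseteq B,
\]
so $a_mB\subseteq B$ and $[B:a_mB]\ge2^m$. The conditions $a\in L^\times$, $aB\subseteq B$ and, for each $m$, $[B:aB]\ge2^m$ are first-order conditions on $a$, and any finitely many of them are satisfied by some $a_m$. By compactness there is $a\in L(\mathcal C)^\times$ such that $aB(\mathcal C)$ is contained in $B(\mathcal C)$ and has infinite index in it. Multiplication by $a^j$ is an automorphism of the additive group, so $a^{j+1}B(\mathcal C)$ is contained in $a^jB(\mathcal C)$ with infinite index for every $j$. This contradicts Lemma~\ref{lem:chain}.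

(b) Given such $\rho$ and $X$, let $B=\{h\in L:h+X=X\}$, a definable additive subgroup. If $h\in V$, then $h+X\subseteq X$ and $-h+X\subseteq X$, so $h\in B$. Thus $V\subseteq B$ and $B$ is $w$-open. As $X$ is non-empty, $B\subseteq X-X$; if $X\subseteq bO_w$, then also $X-X\subseteq bO_w$. So $B$ is $w$-bounded, contradicting (a).
\end{proof}

It remains to manufacture sets $X$ as in (b) from open subgroups.

\begin{proposition}\label{prop:key}
Let $w$ be a non-trivial valuation on $L$.
\begin{enumerate}
\item[(a)] No proper definable subgroup $H$ of the additive group $L$ is $w$-open.
\item[(b)] There is no definable $w$-open subgroup $S$ of $L^\times$ such that $(L^\times)^n\subseteq S$ for some $n\ge1$ and $S\cup -S\ne L^\times$.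
\end{enumerate}
\end{proposition}

The condition $S\cup-S\neq L^\times$ cannot be weakened to $S\ne L^\times$. In a real closed field with a non-trivial convex valuation ring, the group $S$ of positive elements is definable, open (it contains $1+\mathfrak m_w$), proper, and contains the squares. With $n=2$ and $c=-1$ the set $X$ used below is empty, because $x^2+1$ is always positive.

\begin{proof}[Proof of (a)]
Suppose $dO_w\subseteq H\ne L$ with $d\ne0$, and let $z\in L\setminus H$; in particular $z\ne0$. The complement of $H$ is invariant under small translations but not bounded. Inversion exchanges large and small elements, so $\{x:x^{-1}\notin H\}$ is bounded. However, near $0$ inversion is not uniformly continuous, so we also remove the small elements by a second condition $ux\notin H$. The choice $u=z^2$ makes $x=z^{-1}$ satisfy both conditions. So put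
\[
X=\{x\in L^\times:\ x^{-1}\notin H\ \text{and}\ z^2x\notin H\}.
\]
Then $z^{-1}\in X$. Let $x\in X$. From $x^{-1}\notin dO_w$ we get $w(x)>-w(d)$, so $X$ is bounded. From $z^2x\notin dO_w$ we get
\begin{equation}\label{eq:upper}
w(x)<w(d)-2w(z).
\end{equation}
Put $\rho=\max\{w(d)-2w(z),\,3w(d)-4w(z)\}$ and let $w(y)\ge\rho$. We claim $x+y\in X$.

By \eqref{eq:upper}, $w(y)>w(x)$; hence $x+y\ne0$ and $w(x+y)=w(x)$. Since $w(z^2y)\ge w(d)$, we have $z^2y\in H$, and so $z^2(x+y)\notin H$. Finally,
\[
(x+y)^{-1}-x^{-1}=\frac{-y}{x(x+y)}
\]
has value $w(y)-2w(x)\ge w(y)-2w(d)+4w(z)\ge w(d)$, again by \eqref{eq:upper}. So this difference lies in $H$, and $(x+y)^{-1}\notin H$. Thus $x+y\in X$, and $X$ contradicts Lemma~\ref{lem:bounded}(b).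
\end{proof}

\begin{proof}[Proof of (b)]
Suppose $S$ is such a group. Let $1+eO_w\subseteq S$ with $0\ne e\in\mathfrak m_w$, and let $c\in L^\times$ with $c\notin S$ and $-c\notin S$. As in Example~\ref{ex:F5}, put
\[
X=\{x\in L:\ x^n-c\notin S\}.
\]
\emph{Step 1: for all $x\in L$ we have $x^n-c\notin ceO_w$; in particular $x^n\ne c$.} Suppose $x^n-c=ceu$ with $u\in O_w$. If $x\ne0$, then $x^n=c(1+eu)\in cS$, and since $x^n\in S$ this gives $c\in S$, a contradiction. If $x=0$, then $eu=-1$, which is impossible since $e\in\mathfrak m_w$.

\emph{Step 2: $X$ is bounded.} Choose $b\in L^\times$ with $w(b)=\min\{0,w(c)-w(e)\}$. If $w(x)<w(b)$, then, as $w(b)\le0$, we have $n\,w(x)\le n\,w(b)\le w(b)\le w(c)-w(e)$. So $cx^{-n}\in eO_w$, and $x^n-c=x^n(1-cx^{-n})\in S$, that is, $x\notin X$. Hence $X\subseteq bO_w$.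

\emph{Step 3: invariance.} Put $\rho=\max\{w(b),\,2w(e)+w(c)-(n-1)w(b)\}$. Let $x\in X$ and $w(y)\ge\rho$. As $x,y\in bO_w$, the binomial formula gives $(x+y)^n-x^n\in yb^{n-1}O_w$. By Step~1 we may write $(x+y)^n-c=(x^n-c)(1+\delta)$ with $\delta=((x+y)^n-x^n)/(x^n-c)$, and $w(x^n-c)<w(c)+w(e)$. If $\delta\ne0$, it follows that
\[
w(\delta)>w(y)+(n-1)w(b)-w(c)-w(e)\ge w(e).
\]
So $\delta\in eO_w$ in any case, $1+\delta\in S$, and $(x+y)^n-c\notin S$. Thus $x+y\in X$.

\emph{Step 4: $X\neq\emptyset$.} Indeed $0\in X$, because $-c\notin S$.

So $X$ contradicts Lemma~\ref{lem:bounded}(b).
\end{proof}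

Openness of $S$ was used in Steps 1, 2 and 3, the inclusion $(L^\times)^n\subseteq S$ in Steps 1 and 2, the condition $c\notin S$ in Step 1, and $-c\notin S$ in Step 4. If $-1\in S$, the last two conditions coincide. This is why we shall adjoin $i$.

\section{Value groups and residue fields}\label{sec:residue}

In this section we prove the following statement, which contains more than Theorem~\ref{thm:A}; the extra generality is needed in Section~\ref{sec:hensel}.

\begin{proposition}\label{prop:residue}
Let $L$ be a finite extension of $K$ and $w$ a non-trivial valuation on $L$.
\begin{enumerate}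
\item[(a)] The value group $\Gamma_w$ is divisible.
\item[(b)] If $i\in L$, then the residue field $Lw$ is algebraically closed.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:residue}]
Part (a) for $L=K$ gives the statement on value groups. Extend $v$ to $K(i)$. By (b) its residue field there is algebraically closed, and it is a finite extension of $Kv$. By the Artin--Schreier theorem, a field over which an algebraically closed field is finite is algebraically closed or real closed.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:residue}(a)]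
Suppose $c\in L^\times$ has $w(c)\notin q\Gamma_w$ for a prime $q$. The group $S=(L^\times)^qO_w^\times$ is definable by Lemma~\ref{lem:index}, and it is $w$-open since it contains $1+\mathfrak m_w$. All its elements have values in $q\Gamma_w$, so $c\notin S$ and $-c\notin S$. This contradicts Proposition~\ref{prop:key}(b).
\end{proof}

For part (b) we first show that $Lw$ is closed under taking $q$-th roots and, in characteristic $p$, under solving $X^p-X=a$. Then standard Galois theory reduces the general case to this, because $L$ is arbitrary.

\begin{lemma}\label{lem:roots}
Let $L$ be a finite extension of $K$ with $i\in L$, and let $w$ be a non-trivial valuation on $L$ with residue field $l=Lw$.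
\begin{enumerate}
\item[(i)] $(l^\times)^q=l^\times$ for every prime $q$, including $q=\operatorname{char}l$.
\item[(ii)] If $\operatorname{char}l=p>0$, then $\wp(l)=l$.
\end{enumerate}
\end{lemma}

\begin{proof}
For every prime $q$ we have $-1\in(L^\times)^q$: use $-1=(-1)^q$ if $q$ is odd, and $-1=i^2$ if $q=2$. Hence if $S$ is a subgroup of $L^\times$ containing $(L^\times)^q$ and $c\notin S$, then also $-c\notin S$.

(i) Suppose $c\in O_w^\times$ has $\bar c\notin(l^\times)^q$. Let $S=(L^\times)^q(1+\mathfrak m_w)$. It is $w$-open, and definable by Lemma~\ref{lem:index}. If $c=x^q(1+y)$ with $y\in\mathfrak m_w$, then $x$ is a unit and $\bar c=\bar x^q$, a contradiction. So $c,-c\notin S$, contradicting Proposition~\ref{prop:key}(b).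

(ii), \emph{the case $\operatorname{char}L=p$.} Suppose $a\in O_w$ has $\bar a\notin\wp(l)$. The additive group $H=\wp(L)+\mathfrak m_w$ is $w$-open, and definable by Lemma~\ref{lem:index}. If $a=\wp(x)+y$ with $y\in\mathfrak m_w$, then $\wp(x)\in O_w$. As $w(x)<0$ would give $w(\wp(x))=p\,w(x)<0$, we get $x\in O_w$ and $\bar a=\wp(\bar x)$, a contradiction. So $H\ne L$, contradicting Proposition~\ref{prop:key}(a).

(ii), \emph{the case $\operatorname{char}L=0$.} Now $x\mapsto x^p-x$ is not additive on $L$, so there is no group $\wp(L)$ to use. The remedy is to find the Artin--Schreier polynomial inside the $p$-th power map close to $1$. For $p=2$ this is the identity $(1-2y)^2=1+4(y^2-y)$: an element $1+4a$ with $a\in O_w$ is a square up to a factor in $1+4\mathfrak m_w$ only if $\bar a$ has the form $\bar y^2-\bar y$. For general $p$ the role of $-2$ is played by $\pi=\zeta_p-1$.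

Suppose $a\in O_w$ has $\bar a\notin\wp(l)$. Then $X^p-X-\bar a$ is irreducible over $l$. Extend $w$ to $L(\zeta_p)$, which has degree at most $p-1$ over $L$. The new residue field has degree at most $p-1$ over $l$, so it contains no root of $X^p-X-\bar a$. We may therefore replace $L$ by $L(\zeta_p)$ and assume $\zeta=\zeta_p\in L$. Put $\pi=\zeta-1\neq0$. As $\bar\zeta^p=1$ in characteristic $p$, we have $\bar\zeta=1$, so $\pi\in\mathfrak m_w$. From $1-\zeta^j=-\pi(1+\zeta+\dots+\zeta^{j-1})$ we get
\[
p=\prod_{j=1}^{p-1}(1-\zeta^j)=(-1)^{p-1}\pi^{p-1}\prod_{j=1}^{p-1}(1+\zeta+\dots+\zeta^{j-1}).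
\]
Hence $p/\pi^{p-1}\in O_w$ has residue $(-1)^{p-1}(p-1)!$. By Wilson's theorem this is $(-1)^p=-1$ in $l$, also for $p=2$.

Since $\pi^p\mathfrak m_w$ is an ideal contained in $\mathfrak m_w$, the set $1+\pi^p\mathfrak m_w$ is a subgroup of $L^\times$. Let $S=(L^\times)^p(1+\pi^p\mathfrak m_w)$, which is $w$-open, and definable by Lemma~\ref{lem:index}. Let $c=1+\pi^pa$. Suppose $c=x^p(1+\pi^pb)$ with $b\in\mathfrak m_w$. Then
\[
x^p=1+\pi^pa',\qquad a'=\frac{a-b}{1+\pi^pb}\in O_w,\qquad \bar a'=\bar a.
\]
Write $x=1+\pi y$ with $y\in L$. Expanding $(1+\pi y)^p-1=\pi^pa'$ and dividing by $\pi^p$ gives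
\[
y^p+\sum_{j=1}^{p-1}\frac{\binom pj}{p}\cdot\frac{p}{\pi^{p-1}}\cdot\pi^{j-1}\,y^j=a'.
\]
Here $\binom pj/p$ is an integer, so all coefficients lie in $O_w$. Those with $2\le j\le p-1$ lie in $\mathfrak m_w$, and the one at $j=1$ is $p/\pi^{p-1}$, with residue $-1$. So $y$ is integral over $O_w$, hence $y\in O_w$, and reduction gives $\bar y^p-\bar y=\bar a$, a contradiction. Therefore $c,-c\notin S$, contradicting Proposition~\ref{prop:key}(b).
\end{proof}

The next lemma is pure Galois theory, and we use it again in Section~\ref{sec:hensel}.

\begin{lemma}\label{lem:galois}
Let $F$ be a perfect field that is not algebraically closed. Then there are a finite extension $F'$ of $F$ and a prime $q$ such that either $q\ne\operatorname{char}F$, $\zeta_q\in F'$ and $(F'^\times)^q\ne F'^\times$, or $q=\operatorname{char}F$ and $\wp(F')\ne F'$.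
\end{lemma}

\begin{proof}
As $F$ is perfect, it has a non-trivial finite Galois extension $E$. Let $q$ be a prime dividing $[E:F]$. By Cauchy's theorem there is an intermediate field $F_0$ with $E/F_0$ cyclic of degree $q$. If $q=\operatorname{char}F$, then by Artin--Schreier theory $E$ is generated over $F_0$ by a root of some $X^q-X-a$, where $a\notin\wp(F_0)$; take $F'=F_0$. If $q\ne\operatorname{char}F$, let $F'=F_0(\zeta_q)$. Its degree over $F_0$ divides $q-1$, so $E\cap F'=F_0$ and $E(\zeta_q)/F'$ is cyclic of degree $q$. By Kummer theory it is generated by a $q$-th root of an element of $F'^\times\setminus(F'^\times)^q$.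
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:residue}(b)]
Let $i\in L$ and suppose that $Lw$ is not algebraically closed. By Lemma~\ref{lem:roots}(i), $Lw$ is perfect. Lemma~\ref{lem:galois} gives a finite extension $l$ of $Lw$ and a prime $q$ with $(l^\times)^q\ne l^\times$, or with $q=\operatorname{char}l$ and $\wp(l)\ne l$. We realize $l$ as a residue field. Write $l=Lw(\alpha)$ and lift the minimal polynomial of $\alpha$ over $Lw$ to a monic polynomial $G\in O_w[X]$ of the same degree. The polynomial $G$ is irreducible over $L$: since $O_w$ is integrally closed, the factors of a monic factorization have coefficients in $O_w$, and reduction would factor the minimal polynomial. Let $L'=L(\theta)$ with $G(\theta)=0$, and let $w'$ extend $w$ to $L'$. Since $\theta$ is integral over $O_w$, it lies in $O_{w'}$, and its residue is a root of the minimal polynomial of $\alpha$. So $L'w'$ contains a copy of $l$ over $Lw$, and it equals this copy because $[L':L]=\deg G=[l:Lw]$ bounds the residue degree. Now $L'$ is a finite extension of $K$ containing $i$, and $L'w'\cong l$ contradicts Lemma~\ref{lem:roots}.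
\end{proof}

This completes the proof of Theorem~\ref{thm:A}, and hence of Conjecture~(K).

\section{The henselization}\label{sec:hensel}

We turn to Theorem~\ref{thm:B}. Let $v$ be a non-trivial valuation on $K$. The strategy is to repeat the arguments of Section~\ref{sec:residue} with the henselization in place of the residue field. If some finite extension $M$ of the henselization has an element that is not a $q$-th power, we want to use $S=L^\times\cap(M^\times)^q$ for a suitable finite extension $L$ of $K$. This group contains $(L^\times)^q$, so it is definable, and by Hensel's lemma it is open. What is not clear is that it is proper: the non-powers of $M$ might all avoid $L$. This is where density of $L$ in $M$ is needed.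

\subsection{Set-up}

\begin{lemma}
$K$ is perfect.
\end{lemma}

\begin{proof}
Let $\operatorname{char}K=p>0$ and suppose $x\in K\setminus K^p$. For $h\in K^p$ we have $x+h\neq0$, and we claim that these elements lie in distinct cosets of $(K^\times)^p$. Indeed, if $x+h=g(x+h')$ with $g\in(K^\times)^p$ and $h\ne h'$ in $K^p$, then $g\ne1$ and $x=(gh'-h)/(1-g)\in K^p$, a contradiction. As $K^p$ is infinite, this contradicts Lemma~\ref{lem:index}.
\end{proof}

Hence the algebraic closure $K^{\mathrm{alg}}$ is a Galois extension of every field between $K$ and itself. Fix an extension of $v$ to $K^{\mathrm{alg}}$, again denoted by $v$, with valuation ring $O$. All algebraic extensions $L$ of $K$ are taken inside $K^{\mathrm{alg}}$ and carry the restriction of $v$. For any valuation $u$ on $K^{\mathrm{alg}}$, the fixed field of the closed subgroup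
\[
D_L(u)=\{\sigma\in\operatorname{Gal}(K^{\mathrm{alg}}/L):\sigma(O_u)=O_u\}
\]
is the henselization of $(L,u|_L)$. We write $L^h$ for the fixed field of $D_L(v)$. We use the following standard facts.
\begin{itemize}
\item[(H1)] Henselizations are henselian, and Hensel's lemma holds in a henselian field $(M,u)$ in the Hensel--Rychlik form: if $f\in O_u[X]$ and $x\in O_u$ satisfy $u(f(x))>2u(f'(x))$, then $f$ has a root in $O_u$.
\item[(H2)] The henselization of $(L,u|_L)$ embeds over $L$, as a valued field, into every henselian extension of $(L,u|_L)$.
\item[(H3)] The completion of a field with a valuation of rank one (non-trivial archimedean value group) is henselian.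
\item[(H4)] If $L_1\subseteq L_2$, then $L_2^h=L_2L_1^h$. Indeed $D_{L_2}(v)=D_{L_1}(v)\cap\operatorname{Gal}(K^{\mathrm{alg}}/L_2)$, and the fixed field of an intersection of closed subgroups is the compositum of the fixed fields.
\end{itemize}

Let $\Gamma=v((K^{\mathrm{alg}})^\times)$. For a convex subgroup $\Delta$ of $\Gamma$ let $v_\Delta$ be the corresponding coarsening of $v$ on $K^{\mathrm{alg}}$, with value group $\Gamma/\Delta$. So $v_\Delta(x)>0$ means $v(x)>\delta$ for all $\delta\in\Delta$. We have $\mathfrak m_{v_\Delta}\subseteq O\subseteq O_{v_\Delta}$, and thus $O$ is the full preimage in $O_{v_\Delta}$ of a subset of the residue field of $v_\Delta$. The next lemma uses that Section~\ref{sec:residue} applies to \emph{all} non-trivial valuations on $L$, in particular to all non-trivial coarsenings.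

\begin{lemma}\label{lem:immediate}
Let $L$ be a finite extension of $K(i)$. Then $v(L^\times)=\Gamma$. If $\Delta$ is a proper convex subgroup of $\Gamma$, then every element of the residue field of $v_\Delta$ on $K^{\mathrm{alg}}$ is the residue of an element of $L$.
\end{lemma}

\begin{proof}
The group $v(L^\times)$ is divisible by Proposition~\ref{prop:residue}(a), and $\Gamma$ is torsion modulo it. If $\gamma\in\Gamma$ and $n\gamma\in v(L^\times)$ with $n\ge1$, then $n\gamma=n\gamma'$ for some $\gamma'\in v(L^\times)$, and $\gamma=\gamma'$ since $\Gamma$ is torsion-free. So $v(L^\times)=\Gamma$. As $\Delta\ne\Gamma$, it follows that $v_\Delta$ is non-trivial on $L$. By Proposition~\ref{prop:residue}(b) its residue field on $L$ is algebraically closed, and the residue field on $K^{\mathrm{alg}}$ is algebraic over it. So the two are equal.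
\end{proof}

\subsection{Density}

The idea is to approximate $c\in L^h$ by matching residues for coarser and coarser valuations. This works unless there is a coarsest non-trivial coarsening of $v$; in that case it has rank one, and one uses its completion.

\begin{lemma}\label{lem:density}
Let $L$ be a finite extension of $K(i)$. For all $c\in L^h$ and $\gamma\in\Gamma$ there is $a\in L$ with $v(c-a)>\gamma$.
\end{lemma}

\begin{proof}
We may assume $c\ne0$. Recall that the convex subgroups of $\Gamma$ are linearly ordered by inclusion.

\emph{Case 1: every element of $\Gamma$ lies in a proper convex subgroup.} Choose a proper convex subgroup $\Delta$ containing both $v(c)$ and $\gamma$. Then $v_\Delta(c)=0$. By Lemma~\ref{lem:immediate} there is $a\in L$ with the same $v_\Delta$-residue as $c$. So $v_\Delta(c-a)>0$, that is, $v(c-a)$ is greater than every element of $\Delta$, in particular than $\gamma$. (This case does not use $c\in L^h$.)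

\emph{Case 2: some $\gamma_0\in\Gamma$ lies in no proper convex subgroup.} Then the union $\Delta$ of all proper convex subgroups is a convex subgroup not containing $\gamma_0$, so it is the largest proper one. Hence $\Gamma/\Delta$ is non-trivial without proper non-trivial convex subgroups, and $u=v_\Delta$ has rank one, also on $L$, because $v(L^\times)=\Gamma$. Let $E$ be the fixed field of $D_L(u)$, the henselization of $(L,u|_L)$. By (H3) the completion of $(L,u|_L)$ is henselian, so by (H2) $E$ embeds into it over $L$ as a valued field. Therefore $L$ is dense in $E$ for the topology of $u$.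

Now $u$ is coarser than $v$, and we must relate $E$ to $L^h$. We claim that $L^h\subseteq E$, that is, $D_L(u)\subseteq D_L(v)$. Let $\sigma\in D_L(u)$. Then $\sigma$ induces an automorphism of the residue field of $u$ on $K^{\mathrm{alg}}$. This automorphism fixes all residues of elements of $L$, so it is the identity by Lemma~\ref{lem:immediate}. Hence $\sigma$ maps the preimage in $O_u$ of any subset of the residue field onto itself. In particular $\sigma(O)=O$, which proves the claim. (In fact $E=L^h$. If $\sigma\in D_L(v)$, then $O_u$ and $\sigma(O_u)$ both contain $O$, so they are comparable, and they lie over the same valuation ring of $L$, so they are equal by \cite[Lemma 3.2.8]{EP}. We do not need this.)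

So $c\in E$, and there is $a\in L$ with $u(c-a)>\gamma+\Delta$ in $\Gamma/\Delta$. Then $v(c-a)>\gamma$, since $v(c-a)\le\gamma$ would give $u(c-a)\le\gamma+\Delta$.
\end{proof}

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By (H4), $K(i)^h=K^h(i)$ is a finite extension of the henselization $K^h$ of $(K,v)$. By the Artin--Schreier theorem it suffices to show that $F=K(i)^h$ is algebraically closed.

Suppose not. As an algebraic extension of a perfect field, $F$ is perfect. Take a finite extension $M$ of $F$ and a prime $q$ as in Lemma~\ref{lem:galois}, and write $M=F(\alpha)$. Put $L=K(i)(\alpha)$, a finite extension of $K(i)$. By (H4), $L^h=LF=M$. So $M$ is henselian, and Lemma~\ref{lem:density} applies to $L$ and $M$. Write $\mathfrak m_M$ and $\mathfrak m_L$ for the maximal ideals of $v$ on $M$ and $L$.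

\emph{Case $q\ne\operatorname{char}K$.} Here $(M^\times)^q\ne M^\times$. Put $S=L^\times\cap(M^\times)^q$. It contains $(L^\times)^q$, so it is definable by Lemma~\ref{lem:index}. If $y\in q^2\mathfrak m_M$, then $f=X^q-(1+y)$ satisfies $v(f(1))=v(y)>2v(q)=2v(f'(1))$, so $1+y\in(M^\times)^q$ by (H1). Thus $1+q^2\mathfrak m_M\subseteq(M^\times)^q$, and $S\supseteq1+q^2\mathfrak m_L$ is open in $L^\times$ for $v$; here $q\ne0$ in $K$ is used. Let $c\in M^\times\setminus(M^\times)^q$. By Lemma~\ref{lem:density} there is $a\in L$ with $v(c-a)>v(c)+2v(q)$. Since $v(q)\ge0$, we have $a\ne0$, and $a/c=1-(c-a)/c\in1+q^2\mathfrak m_M\subseteq(M^\times)^q$. So $a\notin S$. As $-1\in(L^\times)^q$ (because $i\in L$), also $-a\notin S$. This contradicts Proposition~\ref{prop:key}(b).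

\emph{Case $q=\operatorname{char}K=p$.} Here $\wp(M)\ne M$. Put $H=L\cap\wp(M)$. It contains $\wp(L)$, so it is definable by Lemma~\ref{lem:index}. If $y\in\mathfrak m_M$, then $f=X^p-X-y$ satisfies $v(f(0))=v(y)>0=2v(f'(0))$, so $y\in\wp(M)$ by (H1). Thus $\mathfrak m_M\subseteq\wp(M)$, and $H\supseteq\mathfrak m_L$ is open in $L$ for $v$. Let $c\in M\setminus\wp(M)$ and, by Lemma~\ref{lem:density}, choose $a\in L$ with $v(c-a)>0$. Then $c-a\in\mathfrak m_M\subseteq\wp(M)$, and $a\notin\wp(M)$ because $\wp(M)$ is an additive group. So $H\ne L$, contradicting Proposition~\ref{prop:key}(a).
\end{proof}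

\section{Henselian fields, and remarks}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
A field with a non-trivial henselian valuation is infinite and equals its henselization. So Theorem~\ref{thm:B} gives the last sentence of the corollary, and with it the ``only if'' direction. Conversely, algebraically closed fields are strongly minimal and real closed fields are o-minimal in the ring language, and both have superrosy theories \cite{Onshuus}.
\end{proof}

For instance, no expansion of $\mathbb{Q}_p$ or of a Laurent series field $k((t))$ is superrosy; here Theorem~\ref{thm:A} already suffices, since the value group $\mathbb{Z}$ is not divisible.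

\begin{remark}
In Theorem~\ref{thm:A}, if $K$ is not formally real (for example if $\operatorname{char}K>0$ or $i\in K$), then the residue field is algebraically closed. Indeed, suppose $\sum_jx_j^2=0$ with $x_j\in K$ not all zero, and divide by the square of an $x_j$ of least value. Reduction gives a vanishing sum of squares in the residue field with one term equal to $1$, so the residue field is not real closed. If $K$ is formally real, both alternatives are possible, as the real closed fields in the introduction show.
\end{remark}

\begin{remark}
Superrosiness was used only through Lemma~\ref{lem:chain}, and only for subgroups of $L(\mathcal C)$ and $L(\mathcal C)^\times$ with $L/K$ finite: the chains $\varphi^j(G)$ in Lemma~\ref{lem:index}, evaluated in $\mathcal C$, and $a^jB(\mathcal C)$ in Lemma~\ref{lem:bounded}. Theorems~\ref{thm:A} and~\ref{thm:B} therefore hold for every infinite field $K$, possibly with extra structure, for which no $L(\mathcal C)$ or $L(\mathcal C)^\times$ with $L/K$ finite has an infinite descending chain of definable subgroups, each of infinite index in its predecessor.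
\end{remark}

\begin{thebibliography}{9}

\bibitem{EP} Engler and Prestel, \emph{Valued Fields}.

\bibitem{Onshuus} A. Onshuus, \emph{Properties and consequences of thorn-independence}, J. Symb. Logic 71 (2006).

\bibitem{Source} \emph{Superrosy Groups And Fields}, \texttt{http://www1.maths.leeds.ac.uk/\textasciitilde pillay/classification\_theory\_workshop/krupinski.pdf}.

\end{thebibliography}

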